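\title{The regular languages expressible by word equations}

\begin{abstract}
A word equation expresses, via one of its variables, the set of values that this variable takes in the solutions. We show that a regular language over an alphabet $\Sigma$ with at least two letters is expressible in this way if and only if it is a finite union of products of single words, stars of single words, and $\Sigma^*$, and that this is equivalent to a reachability condition on pairs of states of any complete deterministic automaton for the language. Consequently it is decidable whether a regular language is expressible by a word equation, as was conjectured. The problem is NL-complete for deterministic automata and PSPACE-complete for nondeterministic automata. The proof combines a replacement argument for solutions of word equations with Simon's factorization forest theorem.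
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Languages expressed by word equations}

Throughout, $\Sigma$ is a fixed finite alphabet of \emph{constants} with $|\Sigma|\ge 2$, and $\Xi$ is a finite alphabet of \emph{variables} with $\Sigma\cap\Xi=\emptyset$. The empty word is $\varepsilon$, and $\Sigma^+=\Sigma^*\setminus\{\varepsilon\}$. A \emph{word equation} is a pair $U=V$ with $U,V\in(\Sigma\cup\Xi)^*$. A \emph{solution} is a morphism $h:(\Sigma\cup\Xi)^*\to\Sigma^*$ with $h(a)=a$ for every $a\in\Sigma$ and $h(U)=h(V)$; variables may be mapped to $\varepsilon$. If the variable $Y$ occurs in the equation, then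
\[
\{h(Y): h \text{ is a solution of } U=V\}\subseteq\Sigma^*
\]
is the language that the equation \emph{expresses via $Y$}. We write $\mathrm{WE}$ for the class of all languages $L\subseteq\Sigma^*$ that are expressed by some word equation via one of its variables.

For example, $Y=XX$ expresses the squares $\{ww:w\in\Sigma^*\}$ via $Y$, and $Yaa=X$ expresses $\Sigma^*aa$ via $X$. The equation $YaX=XXXa$ forces $|h(Y)|=2|h(X)|$, so it splits into $Y=XX$ and $aX=Xa$, and it expresses $(aa)^*$ via $Y$. A \emph{pattern} is a word $p\in(\Sigma\cup\Xi)^*$, and its \emph{pattern language} is the set of all $h(p)$, where $h$ ranges over the morphisms to $\Sigma^*$ that fix the constants. Every pattern language is in $\mathrm{WE}$: it is expressed by $Y=p$ with a new variable $Y$.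

By results of Karhum\"aki et al.\ \cite{Kar}, the class $\mathrm{WE}$ is closed under union, under concatenation and under finite perturbation (adding or removing finitely many words); it is not closed under complementation or Kleene star, but $w^*=\{w\}^*$ is in $\mathrm{WE}$ for every single word $w$. How does $\mathrm{WE}$ meet the regular languages? In one direction, Day et al.\ \cite{Day} showed that it is undecidable whether the language expressed by a given equation via a given variable is regular. This paper concerns the other direction, for which \cite{Talk} states the following conjecture.

\begin{quote}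
\emph{For every fixed finite alphabet $\Sigma$ with $|\Sigma|\ge2$ there is an algorithm that, given a regular language $L\subseteq\Sigma^*$ (for instance by a finite automaton), decides whether $L\in\mathrm{WE}$.}
\end{quote}

The definition of $\mathrm{WE}$ quantifies over infinitely many equations, so it suggests no algorithm; one needs a structural description. Regular languages are built from finite languages by union, concatenation and star, and $\mathrm{WE}$ is closed under the first two operations. So the issue is which stars are available. The facts above provide two kinds: the star $w^*$ of one word, and the star $\Sigma^*$ of the whole alphabet, which is the pattern language of a variable. This leads to the following class.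

\begin{definition}\label{def:C}
Let $\mathcal C$ be the class of all finite (possibly empty) unions of finite products $K_1K_2\cdots K_k$, where each $K_j$ is $\{w\}$ or $w^*$ for some $w\in\Sigma^*$, or is $\Sigma^*$.
\end{definition}

The class $\mathcal C$ is closed under union, and under concatenation by distributivity. One may guess that $\mathcal C$ contains all regular languages in $\mathrm{WE}$, for the following reason. An equation with $N$ symbols cuts the word $h(U)=h(V)$ at fewer than $N$ places. If a value $h(Y)$ contains many factors that cannot overlap each other, then one of them is never cut, and it can be replaced everywhere by an arbitrary word without destroying the equality. So an equation has no control over what is inserted into an aperiodic stretch of $h(Y)$, and such a stretch should behave like $\Sigma^*$. A periodic stretch contains no such factors, and there an equation can count, as in $(aa)^*$. We prove that the guess is right.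

\subsection*{Results}

A \emph{complete deterministic finite automaton} (complete DFA) is a tuple $A=(Q,\Sigma,\cdot,\iota,F)$ with a finite set $Q$ of states, a total transition function $Q\times\Sigma\to Q$, $(r,x)\mapsto r\cdot x$, extended to words letter by letter, an initial state $\iota$ and a set $F$ of final states. It accepts $L=\{w:\iota\cdot w\in F\}$. A state $r'$ is \emph{accessible from} $r$ if $r'=r\cdot s$ for some word $s$. For $r\in Q$ put $L_r=\{q\in\Sigma^*:r\cdot q\in F\}$.

\begin{definition}\label{def:R}
A word $x$ is a \emph{loop} at $(r,r')\in Q\times Q$ if $r\cdot x=r$ and $r'\cdot x=r'$. The pair $(r,r')$ is \emph{rich} if it has two loops $\alpha,\beta$ with $\alpha\beta\ne\beta\alpha$. The automaton $A$ satisfies \emph{condition} (R) if for all $r$ accessible from $\iota$ and all $r'$ accessible from $r$,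
\[
(r,r')\text{ is rich}\quad\Longrightarrow\quad L_r\subseteq L_{r'} .
\]
\end{definition}

\begin{theorem}\label{thm:class}
For a regular language $L\subseteq\Sigma^*$ and any complete DFA $A$ for $L$, the following are equivalent:
\begin{itemize}
\item[(1)] $L\in\mathrm{WE}$;
\item[(2)] $A$ satisfies \textup{(R)};
\item[(3)] $L\in\mathcal C$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:complexity}
For every fixed $\Sigma$ with $|\Sigma|\ge2$, it is decidable whether a regular language $L\subseteq\Sigma^*$ is in $\mathrm{WE}$. The problem is NL-complete (in particular in P) if $L$ is given by a DFA, and PSPACE-complete if $L$ is given by a nondeterministic finite automaton (NFA).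
\end{theorem}

Theorem~\ref{thm:complexity} proves the conjecture. The implication $(3)\Rightarrow(1)$ of Theorem~\ref{thm:class} follows at once from the known facts: $\emptyset$ is expressed via $Y$ by $aY=bY$ with letters $a\ne b$; the languages $\{w\}$ and $\Sigma^*$ are pattern languages; $w^*\in\mathrm{WE}$; and $\mathrm{WE}$ is closed under concatenation and union \cite{Kar}. After testing condition (R) on examples in Section~\ref{sec:examples}, we prove $(1)\Rightarrow(2)$ in Sections \ref{sec:replace}--\ref{sec:necessity} and $(2)\Rightarrow(3)$ in Section~\ref{sec:forest}. Section~\ref{sec:complexity} proves Theorem~\ref{thm:complexity}, and Section~\ref{sec:consequences} contains two consequences of the classification.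

We use one textbook fact about commutation. A nonempty word is \emph{primitive} if it is not a power $z^k$ with $k\ge2$. Every nonempty word is a power of exactly one primitive word, its \emph{primitive root}, and two nonempty words commute if and only if they have the same primitive root. Thus a pair of states is rich exactly when its loops are not all powers of one word.

\section{Condition (R) on small automata}\label{sec:examples}

Suppose that $r=\iota\cdot p$, $r'=r\cdot s$ and that $Z,Z'$ are loops at $(r,r')$. Then $pZZ'q\in L$ if and only if $q\in L_r$, and $pZsZ'q\in L$ if and only if $q\in L_{r'}$. So (R) says that the word $s$ may be inserted between such loops without leaving $L$, provided that the loops at $(r,r')$ are not all powers of one word. The following examples show the role of each part of the definition.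

\begin{example}[the inclusion goes one way]\label{ex:ab}
Let $\Sigma=\{a,b,c\}$ and $L=\{a,b\}^*$. Take the states $r$ (initial and final) and $r'$, where $r\cdot c=r'$ and all other transitions fix the state. The pair $(r,r')$ has the loops $a$ and $b$, so it is rich, but $\varepsilon\in L_r$ and $L_{r'}=\emptyset$. Condition (R) fails. For the complement $\Sigma^*c\Sigma^*$, a pattern language, the final state is $r'$, and $L_r\subseteq\Sigma^*=L_{r'}$; since $r$ is not accessible from $r'$, condition (R) holds.
\end{example}

\begin{example}[the loops must not commute]\label{ex:K}
Fix letters $a\ne b$ in $\Sigma$, and let $K$ be the set of words with an even number of $a$'s. Its DFA has the states $0$ (initial and final) and $1$; the letter $a$ swaps them and all other letters fix them. The pair $(0,1)$ has the loops $b$ and $aa$, which do not commute, the state $1$ is accessible from $0$, and $\varepsilon\in L_0\setminus L_1$. So (R) fails, and $K\notin\mathrm{WE}$ by Theorem~\ref{thm:class}. For $(aa)^*\in\mathrm{WE}$, all letters other than $a$ lead to a nonfinal sink instead. Again $\varepsilon\in L_0\setminus L_1$, but now every loop at $(0,1)$ is a power of $aa$, and the pair is not rich.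
\end{example}

\begin{example}[the loops must fix both states]\label{ex:last}
Let $\Sigma=\{a,b\}$ and $L=\Sigma^*a$, a pattern language. Take the states $r_b$ (initial) and $r_a$ (final), where the letter $x$ sends both states to $r_x$. The words $a$ and $ba$ fix $r_a$ and do not commute, $r_b$ is accessible from $r_a$, and $\varepsilon\in L_{r_a}\setminus L_{r_b}$. This does not violate (R): a nonempty word sends both states to the same state, so $\varepsilon$ is the only loop at $(r_a,r_b)$ and at $(r_b,r_a)$. In terms of insertion, whatever is inserted between two loops of $r_a$ is forgotten when the second loop is read.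
\end{example}

\section{Replacing a factor in a solution}\label{sec:replace}

An \emph{occurrence} of a nonempty word $f$ in a word $x$ is an interval of $|f|$ consecutive positions of $x$ that spell $f$. We want to replace all occurrences of $f$ in the values of the variables by another word. For this to make sense the occurrences must be disjoint, and for it to preserve the equation no occurrence may be split between two symbols of the equation.

\begin{definition}\label{def:nonoverlap}
A set $\mathcal F$ of words of a common length $m\ge2$ is \emph{non-overlapping} if no word $x$ with $0<|x|<m$ is both a suffix of some $f\in\mathcal F$ and a prefix of some $f'\in\mathcal F$ (the case $f=f'$ included).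
\end{definition}

If $\mathcal F$ is non-overlapping, then in any word two different occurrences of elements of $\mathcal F$ have no position in common. Indeed, two different occurrences are intervals of length $m$ with different starting positions; if they met, their intersection would spell a suffix of the first word and a prefix of the second, of length strictly between $0$ and $m$. In particular, for $f\in\mathcal F$ and $g\in\Sigma^*$ we may define $\rho_{f\to g}(x)$ as the word obtained from $x$ by replacing all occurrences of $f$ by $g$.

\begin{lemma}[replacement]\label{lem:replace}
Let $U=V$ be a word equation with $N=|U|+|V|\ge1$, and let $\mathcal F$ be a non-overlapping set with $|\mathcal F|=N$. For every solution $h$ there is $f\in\mathcal F$ such that for every $g\in\Sigma^*$ the morphism $h'$ given by $h'(X)=\rho_{f\to g}(h(X))$ for variables $X$, and by the identity on $\Sigma$, is also a solution.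
\end{lemma}

\begin{proof}
Let $H=h(U)=h(V)$, and write $U=s_1\cdots s_k$ with $s_j\in\Sigma\cup\Xi$. Then $H$ factors into the \emph{blocks} $h(s_1),\dots,h(s_k)$. Call the numbers $|h(s_1\cdots s_j)|$ with $1\le j<k$ the \emph{cuts} of $U$; there are at most $\max(|U|-1,0)$ of them. Define the blocks and cuts of $V$ in the same way. Since $N\ge1$, there are fewer than $N$ cuts in total. An occurrence in $H$ \emph{straddles} the cut $\delta$ if it contains the positions $\delta$ and $\delta+1$. Occurrences of elements of $\mathcal F$ are pairwise disjoint, so each cut is straddled by at most one of them. As $|\mathcal F|=N$, there is $f\in\mathcal F$ such that no occurrence of $f$ in $H$ straddles a cut of $U$ or of $V$.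

Let $g\in\Sigma^*$ and $\rho=\rho_{f\to g}$. Every occurrence of $f$ in $H$ lies inside a single block $h(s_j)$, so $\rho(H)=\rho(h(s_1))\cdots\rho(h(s_k))$. If $s_j$ is a variable, then $\rho(h(s_j))=h'(s_j)$ by definition. If $s_j$ is a constant, then $\rho(h(s_j))=s_j=h'(s_j)$, because $|f|\ge2$. Hence $\rho(H)=h'(U)$. The same computation with the blocks of $V$ gives $\rho(H)=h'(V)$.
\end{proof}

We cannot choose $f$: it depends on the equation and on $h$. To use the lemma, we therefore start from a word of $L$ that contains all elements of $\mathcal F$. The smallest case shows the whole mechanism.

\begin{example}\label{ex:abproof}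
We show directly that $L=\{a,b\}^*\subseteq\{a,b,c\}^*$ is not in $\mathrm{WE}$. Suppose that $U=V$ expresses $L$ via $Y$, and let $N=|U|+|V|$ and $M>N$. Put
\[
f_i=a^M\,b\,a^i\,b\,a^{N+1-i}\,b\qquad(1\le i\le N).
\]
These are $N$ distinct words of equal length. Let $x$ be a nonempty proper suffix of $f_i$ that is a prefix of $f_j$. It ends with $b$, so it begins with $a^Mb$. But $a^Mb$ occurs in $f_i$ only as a prefix, since the later runs of $a$ have length at most $N<M$. So $\{f_1,\dots,f_N\}$ is non-overlapping. The word $w=f_1\cdots f_N$ is in $L$, so $w=h(Y)$ for a solution $h$. Lemma~\ref{lem:replace} with $g=c$ gives a solution $h'$ such that $h'(Y)$ contains the letter $c$, a contradiction.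
\end{example}

The argument needs two letters. Inside $a^*$ there is no non-overlapping set at all, since $a$ is a suffix and a prefix of $a^m$. This is why $a^*$ and $(aa)^*$ escape it.

\section{Non-overlapping words built from two blocks}\label{sec:markers}

In Example~\ref{ex:abproof} the loops were the letters $a$ and $b$. In general a rich pair only provides two distinct loops $u=\alpha\beta$ and $v=\beta\alpha$ of the same length, and the natural candidates are the words $Z_i=u^Mvu^ivu^{N+1-i}v$. They may overlap, because an overlap need not respect the division into blocks $u,v$. For the language $K$ of Example~\ref{ex:K} we have $u=aab$ and $v=baa$, and $aa$ is both a prefix and a suffix of each $Z_i$. The remedy is to trim a fixed prefix and a fixed suffix from all $Z_i$.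

\begin{proposition}\label{prop:markers}
Let $u\ne v$ be words with $|u|=|v|=\ell$, let $N\ge1$ and $M\ge N+4$, and put
\[
Z_i=u^M\,v\,u^i\,v\,u^{N+1-i}\,v\qquad(1\le i\le N).
\]
There are words $\tau,\kappa$ with $|\tau|,|\kappa|<\ell$ and words $f_1,\dots,f_N$ with $Z_i=\tau f_i\kappa$ such that $\{f_1,\dots,f_N\}$ is a non-overlapping set of $N$ words of common length $m>M\ell$.
\end{proposition}

For a nonempty word $\lambda$ write $\lambda^\omega=\lambda\lambda\lambda\cdots$. Let $\pi$ be the longest common prefix of $u$ and $v$, and name the letters that follow it so that
\[
u=\pi\,a\,u',\qquad v=\pi\,b\,\kappa,\qquad a\ne b\in\Sigma .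
\]
In Example~\ref{ex:abproof} the decisive fact was that $f_i$ begins with a long periodic run and ends with the letter $b$ that breaks the period. Deleting the suffix $\kappa$ makes $Z_i$ end with $u\pi b$, exactly at the letter where $v$ departs from $u^\omega$. For $u=aab$, $v=baa$ this suffices: the trimmed word ends with $aabb$, and none of $b$, $bb$, $abb$, $aabb$ is a prefix of $(aab)^\omega$. It does not suffice for $u=bab$, $v=bba$, where $\pi=b$: the trimmed word ends with $b$ and still begins with $b$. We must also choose where the periodic run starts, and a lexicographic choice works.

Fix a total order on $\Sigma$ with $a<b$, and compare words of equal length lexicographically: $x<y$ if $x$ has the smaller letter at the first position where they differ. A \emph{rotation} of $u$ is a word $\theta\tau$ with $u=\tau\theta$. Let $\lambda$ be the least rotation of $u$, and write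
\[
u=\tau\theta,\qquad \lambda=\theta\tau,\qquad |\tau|<\ell .
\]
Then $u^\omega=\tau\lambda^\omega$ and $\lambda^\omega=\theta u^\omega$. For $u=bab$ we get $\tau=b$ and $\lambda=abb$. The point of the choice is that a prefix of $\lambda^\omega$ is the least factor of its length, while replacing the letter $a$ by $b$ at the end of a factor makes it strictly larger.

\begin{lemma}\label{lem:break}
If a word $W$ ends with $u\pi b$, then no nonempty suffix of $W$ is a prefix of $\lambda^\omega$.
\end{lemma}

\begin{proof}
Let $x$ be a nonempty suffix of $W$, and let $n=|x|$.

Suppose $n>\ell$. In $\lambda^\omega$, letters at distance $\ell$ are equal. The last letter of $x$ is $b$. The letter $\ell$ places earlier belongs to $x$, and it is the letter at position $|\pi|+1$ of $u$ in the suffix $u\pi b$, which is $a\ne b$. So $x$ is not a prefix of $\lambda^\omega$.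

Suppose $n\le\ell$. Then $x$ is a suffix of $u\pi b$, so $x=yb$ with $y$ a suffix of $u\pi$. The word $ya$ is a factor of $u\pi a$, hence of $u^\omega$, hence of $\lambda^\omega=\theta u^\omega$. A factor of $\lambda^\omega$ of length $n\le\ell$ is the prefix of length $n$ of a rotation $\mu$ of $\lambda$. The rotations of $\lambda$ are the rotations of $u$, so $\mu\ge\lambda$, and the prefix of length $n$ of $\mu$ is at least the prefix $\lambda_n$ of length $n$ of $\lambda$. Thus $x=yb>ya\ge\lambda_n$, and $x\ne\lambda_n$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:markers}]
The word $u^M\pi$ is a prefix of $u^\omega=\tau\lambda^\omega$ and is longer than $\tau$. So $u^M\pi=\tau\gamma_0$ with $\gamma_0$ a prefix of $\lambda^\omega$. Put $\gamma=\gamma_0b$. Then $u^Mv=\tau\gamma\kappa$, and $Z_i=\tau f_i\kappa$ with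
\[
f_i=\gamma\,\kappa\,u^i\,v\,u^{N+1-i}\,\pi\,b .
\]
We record four facts.
\begin{itemize}
\item[(a)] Both $\gamma$ and $f_i$ end with $u\pi b$. For $\gamma$ this holds because $\tau\gamma=u^M\pi b$ with $|\tau|<\ell$ and $M\ge2$; for $f_i$ because $N+1-i\ge1$.
\item[(b)] All $f_i$ have the length $m=(M+N+4)\ell-|\tau|-|\kappa|>M\ell\ge2$. This is the purpose of the factor $u^{N+1-i}$.
\item[(c)] The $f_i$ are distinct: for $i<j$, the $(M+i+2)$-th block of length $\ell$ is $v$ in $Z_i$ and $u$ in $Z_j$.
\item[(d)] We have $m-|\gamma|=|\kappa|+(N+2)\ell+|\pi b|=(N+3)\ell$, and $|\gamma|=M\ell+|\pi|+1-|\tau|>(M-1)\ell\ge(N+3)\ell$. So $\gamma$ is more than half of $f_i$. This is where $M\ge N+4$ is used.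
\end{itemize}
Suppose that $x$ with $0<|x|<m$ is a suffix of $f_i$ and a prefix of $f_j$.

If $|x|<|\gamma|$, then $x$ is a prefix of $\gamma_0$, hence of $\lambda^\omega$. This contradicts Lemma~\ref{lem:break} for $W=f_i$.

If $|x|\ge|\gamma|$, then $\gamma$ is a prefix of $x$, so $\gamma$ occurs in $f_i$ after the first $\delta=m-|x|$ letters, where $1\le\delta\le m-|\gamma|<|\gamma|$ by (d). Also $\gamma$ is a prefix of $f_i$. The two occurrences share the positions $\delta+1,\dots,|\gamma|$, which spell a nonempty suffix of $\gamma$ that is a proper prefix of $\gamma$. It is therefore a prefix of $\gamma_0$ and of $\lambda^\omega$, which contradicts Lemma~\ref{lem:break} for $W=\gamma$.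
\end{proof}

For $u=a$ and $v=b$ the words $\pi,\tau,\kappa$ are empty, and the $f_i$ are those of Example~\ref{ex:abproof}.

\section{Expressible regular languages satisfy (R)}\label{sec:necessity}

Compared with Example~\ref{ex:abproof}, two points need care. The word $w\in L$ now has a prefix $p$ leading to $r$ and a suffix $q$, and these must survive the replacement; we ensure this by making the $f_i$ longer than $p$ and $q$. And the trimmed parts $\tau,\kappa$ stay in place when $f_i$ is replaced, so $g$ must complete them to loops again.

\begin{proof}[Proof of $(1)\Rightarrow(2)$ in Theorem~\ref{thm:class}]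
Let $U=V$ express $L$ via $Y$, and suppose that (R) fails. Then there are words $p,s,q$ and states $r=\iota\cdot p$, $r'=r\cdot s$ with $r\cdot q\in F$, $r'\cdot q\notin F$, and loops $\alpha,\beta$ at $(r,r')$ with $\alpha\beta\ne\beta\alpha$. The words $u=\alpha\beta$ and $v=\beta\alpha$ are distinct loops at $(r,r')$ of equal length $\ell$. Let $N=|U|+|V|\ge1$ and $M=N+4+|p|+|q|$, and let $Z_i=\tau f_i\kappa$ be as in Proposition~\ref{prop:markers}. Each $Z_i$ is a product of $u$'s and $v$'s, hence a loop at $(r,r')$. Put
\[
w=p\,Z_1Z_2\cdots Z_N\,q=p\tau\; f_1\;\kappa\tau\; f_2\;\kappa\tau\cdots\kappa\tau\; f_N\;\kappa q .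
\]
Then $\iota\cdot w=r\cdot q\in F$, so $w\in L$, and there is a solution $h$ with $h(Y)=w$.

Each $f_i$ occurs in $w$ exactly once. Indeed, a further occurrence would be disjoint from the displayed occurrences of $f_1,\dots,f_N$, so it would lie inside one of the gaps $p\tau$, $\kappa\tau$, $\kappa q$. Their lengths are less than $|p|+\ell$, $2\ell$, $\ell+|q|$, and all three numbers are at most $(|p|+|q|+2)\ell\le M\ell<m$. So no gap contains a word of length $m$.

Let $f_i$ be the word given by Lemma~\ref{lem:replace}, and let $g=f_i\,\kappa\,s\,\tau\,f_i$. Then $\tau g\kappa=Z_i\,s\,Z_i$, and the solution $h'$ satisfies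
\[
h'(Y)=\rho_{f_i\to g}(w)=p\,Z_1\cdots Z_{i-1}Z_i\;s\;Z_iZ_{i+1}\cdots Z_N\,q .
\]
Read this word from $\iota$: the prefix $p$ leads to $r$, the words $Z_1,\dots,Z_i$ fix $r$, the word $s$ leads to $r'$, the words $Z_i,\dots,Z_N$ fix $r'$, and $r'\cdot q\notin F$. So $h'(Y)\notin L$, although $h'$ is a solution. This is a contradiction.
\end{proof}

Since $i$ is not under our control, any $Z_j$ may end up before or after $s$. This is why the loops must fix both $r$ and $r'$, and Example~\ref{ex:last} shows that the conclusion is false otherwise.

\section{From condition (R) to an expression}\label{sec:forest}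

Let $A$ be a complete DFA for $L$ that satisfies (R). We must cover $L$ by finitely many products of the form in Definition~\ref{def:C}, each contained in $L$. The plan is to attach to each $w\in L$ a language $K_w\in\mathcal C$ with $w\in K_w\subseteq L$, chosen from a finite family. We build $K_w$ by induction along a factorization of $w$. The factors of $w$ need not be in $L$, so the induction must control how a word behaves in every context.

For $x,y\in\Sigma^*$ write $x\preceq y$ if for all $p,q\in\Sigma^*$,
\[
pxq\in L\quad\Longrightarrow\quad pyq\in L .
\]
This relation is reflexive and transitive, and $x\preceq y$ implies $zxz'\preceq zyz'$ for all words $z,z'$. Hence $x\preceq y$ and $x'\preceq y'$ give $xx'\preceq yx'\preceq yy'$. Taking $p=q=\varepsilon$, we see that $x\in L$ and $x\preceq y$ imply $y\in L$.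

For a word $x$ let $\eta(x):Q\to Q$ be the map $r\mapsto r\cdot x$. These maps form a finite monoid $S$, the \emph{transition monoid} of $A$, with the product chosen so that $\eta(xy)=\eta(x)\eta(y)$. If $\eta(x)=\eta(y)$, then $\iota\cdot pxq=\iota\cdot pyq$ for all $p,q$, so $x\preceq y$. An element $e\in S$ is \emph{idempotent} if $e^2=e$; put $E_e=\eta^{-1}(e)\cap\Sigma^+$. Idempotents are the source of loops: a word of $E_e$ fixes every state that was reached by reading a word of $E_e$. The two kinds of stars in $\mathcal C$ correspond to two kinds of idempotents. Call a set of words \emph{commutative} if its elements commute pairwise.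

\begin{lemma}\label{lem:idem}
Let $e\in S$ be idempotent with $E_e\ne\emptyset$.
\begin{itemize}
\item[(i)] If $E_e$ is not commutative, then $w\preceq w'sw''$ for all $w,w',w''\in E_e$ and $s\in\Sigma^*$.
\item[(ii)] If $E_e$ is commutative, then $E_e\in\mathcal C$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $pwq\in L$. Put $r=\iota\cdot pw$ and $r'=r\cdot sw''$. For $z\in E_e$ we have $\eta(wz)=e^2=\eta(w)$ and $\eta(w''z)=e^2=\eta(w'')$, so $z$ is a loop at $(r,r')$. As $E_e$ is not commutative, $(r,r')$ is rich. Moreover $r$ is accessible from $\iota$ and $r'$ from $r$, so (R) gives $L_r\subseteq L_{r'}$. Now $q\in L_r$, hence $q\in L_{r'}$, that is, $pwsw''q\in L$. Since $\eta(w)=\eta(w')$, also $pw'sw''q\in L$.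

(ii) All words of $E_e$ have the same primitive root $z$. So $E_e=\{z^k:k\in I\}$ with $I=\{k\ge1:\eta(z)^k=e\}$. Since $S$ is finite, there are $i_0,j\ge1$ with $\eta(z)^{i_0+j}=\eta(z)^{i_0}$, and then $k\in I\Leftrightarrow k+j\in I$ for $k\ge i_0$. Hence $E_e$ is the union of the sets $\{z^i\}$ with $i\in I$, $i<i_0$, and the sets $z^i(z^j)^*$ with $i\in I$, $i_0\le i<i_0+j$.
\end{proof}

Part (i) is the only place where (R) is used. The lemma lets us treat a product $w_1\cdots w_n$ of words of $E_e$ in one step, however large $n$ is: either the middle part $w_2\cdots w_{n-1}$ is replaced by $\Sigma^*$, or the whole product is replaced by $E_e$. To obtain a finite family we need every word to be assembled from letters by a \emph{bounded} number of rounds of such steps and of binary products. Binary products alone need a number of rounds that grows with $|w|$. Simon's factorization forest theorem provides the bound.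

A \emph{factorization tree} of $w\in\Sigma^+$ is a finite rooted ordered tree whose nodes are labeled by nonempty words, such that the root is labeled by $w$, the leaves are labeled by letters, the label of each inner node is the concatenation of the labels of its children from left to right, and each inner node either has two children (a \emph{binary node}) or has $n\ge3$ children whose labels are mapped by $\eta$ to the same idempotent (an \emph{idempotent node}). The \emph{height} is the largest number of edges on a path from the root to a leaf.

\begin{theorem}[Simon \cite{Simon}]\label{thm:simon}
There is a number $d$ depending only on $S$ such that every $w\in\Sigma^+$ has a factorization tree of height at most $d$.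
\end{theorem}

\begin{example}\label{ex:tree}
Let $\Sigma=\{a,b\}$ and $L=(aa)^*b\Sigma^*$, with states $0$ (initial) and $1$, swapped by $a$, where $b$ leads from $0$ to a final sink and from $1$ to a nonfinal sink. Then $S=\{1,\eta(a),\eta(b),\eta(ab)\}$, where $1=\eta(aa)$ is the identity and a word containing $b$ acts as $\eta(b)$ or $\eta(ab)$ according to the parity of the number of $a$'s before its first $b$. The set $E_1=aa(aa)^*$ is commutative, and $E_{\eta(b)}=L$ is not. Take $w=aaaaaa\,baabba$ with a binary root, whose children are the idempotent nodes $aa\cdot aa\cdot aa$ and $b\cdot aab\cdot ba$. The first is replaced by $E_1$ and the second by $b\Sigma^*ba$. This gives $w\in K_w=aa(aa)^*\,b\Sigma^*ba\subseteq L$.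
\end{example}

Define finite families of languages by $\mathcal K_0=\{\{x\}:x\in\Sigma\}$ and
\[
\mathcal K_{j+1}=\mathcal K_j\cup\{KK',\ K\Sigma^*K':K,K'\in\mathcal K_j\}\cup\{E_e: e^2=e,\ E_e\ne\emptyset\text{ commutative}\}.
\]
All members of all $\mathcal K_j$ are in $\mathcal C$, by Lemma~\ref{lem:idem}(ii) and closure of $\mathcal C$ under concatenation.

\begin{lemma}\label{lem:cover}
If $w\in\Sigma^+$ has a factorization tree of height at most $j$, then there is $K\in\mathcal K_j$ with $w\in K$ and $w\preceq y$ for all $y\in K$.
\end{lemma}

\begin{proof}
We use induction on $j$. If the root is a leaf, then $w$ is a letter and $K=\{w\}\in\mathcal K_0\subseteq\mathcal K_j$ works. Otherwise $j\ge1$, the children of the root are labeled $w_1,\dots,w_n$, and the induction hypothesis gives $K_1,\dots,K_n\in\mathcal K_{j-1}$ for them.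

If the root is binary, take $K=K_1K_2\ni w$. For $y=y_1y_2$ with $y_1\in K_1$, $y_2\in K_2$ we have $w_1\preceq y_1$ and $w_2\preceq y_2$, so $w\preceq y$.

Let the root be idempotent, with $\eta(w_1)=\dots=\eta(w_n)=e=e^2$. Then $\eta(w)=e$, so $w,w_1,w_n\in E_e$. If $E_e$ is commutative, take $K=E_e$; every $y\in K$ has $\eta(y)=\eta(w)$, so $w\preceq y$. Otherwise take $K=K_1\Sigma^*K_n$, which contains $w=w_1(w_2\cdots w_{n-1})w_n$. For $y=y_1sy_n$ with $y_1\in K_1$, $s\in\Sigma^*$, $y_n\in K_n$, Lemma~\ref{lem:idem}(i) and the induction hypothesis give $w\preceq w_1sw_n\preceq y_1sy_n=y$.
\end{proof}

\begin{proof}[Proof of $(2)\Rightarrow(3)$ in Theorem~\ref{thm:class}]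
Let $d$ be as in Theorem~\ref{thm:simon}. For $w\in L\cap\Sigma^+$ let $K_w\in\mathcal K_d$ be given by Lemma~\ref{lem:cover}. Every $y\in K_w$ satisfies $w\preceq y$ and so $y\in L$. Thus $w\in K_w\subseteq L$, and $L$ is the union of the languages $K_w$, together with $\{\varepsilon\}$ if $\varepsilon\in L$. Since $\mathcal K_d$ is finite, this is a finite union of members of $\mathcal C$.
\end{proof}

With $(3)\Rightarrow(1)$ from Section~\ref{sec:intro} and $(1)\Rightarrow(2)$ from Section~\ref{sec:necessity}, the proof of Theorem~\ref{thm:class} is complete.

\section{Decidability and complexity}\label{sec:complexity}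

\subsection*{Upper bounds}

Let $A\times A$ be the product automaton, with states $Q\times Q$ and $(r,r')\cdot x=(r\cdot x,r'\cdot x)$. Loops at $(r,r')$ are the labels of closed paths at $(r,r')$ in $A\times A$. Richness refers to commutation of words, but it reduces to a branching property of these paths.

\begin{lemma}\label{lem:richtest}
The pair $(r,r')$ is rich if and only if there are $z\in Q\times Q$ and letters $x\ne y$ such that, in $A\times A$, the state $z$ is accessible from $(r,r')$, and $(r,r')$ is accessible from both $z\cdot x$ and $z\cdot y$.
\end{lemma}

\begin{proof}
Let $\alpha,\beta$ be loops with $\alpha\beta\ne\beta\alpha$. These two words have equal length, so $\alpha\beta=\pi x\sigma$ and $\beta\alpha=\pi y\sigma'$ with letters $x\ne y$. Both are loops, so for $z=(r,r')\cdot\pi$ the words $\sigma$ and $\sigma'$ lead from $z\cdot x$ and $z\cdot y$ back to $(r,r')$. Conversely, let $\pi$ lead from $(r,r')$ to $z$, and let $\sigma,\sigma'$ lead from $z\cdot x$, $z\cdot y$ to $(r,r')$. Then $\alpha=\pi x\sigma$ and $\beta=\pi y\sigma'$ are loops, and $\alpha\beta$ and $\beta\alpha$ differ at position $|\pi|+1$.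
\end{proof}

By Theorem~\ref{thm:class} and Lemma~\ref{lem:richtest}, $L\notin\mathrm{WE}$ if and only if there are states $r,r'$, a pair $z\in Q\times Q$, letters $x\ne y$ and a pair $t\in F\times(Q\setminus F)$ such that $r$ is accessible from $\iota$ and $r'$ from $r$ in $A$, while in $A\times A$ the pairs $z$ and $t$ are accessible from $(r,r')$, and $(r,r')$ is accessible from $z\cdot x$ and from $z\cdot y$. A nondeterministic machine guesses $r,r',z,x,y,t$ and checks each of the six accessibility conditions by guessing a path of length at most $|Q|^2$ letter by letter. It stores a constant number of states and a counter.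

If $L$ is given by a DFA (completed by a sink if necessary), this takes logarithmic space. So non-membership in $\mathrm{WE}$ is in NL, and so is membership, by the Immerman--Szelepcs\'enyi theorem $\mathrm{NL}=\mathrm{coNL}$. If $L$ is given by an NFA with $n$ states, we run the same procedure on the subset automaton, a complete DFA with $2^n$ states. Theorem~\ref{thm:class} holds for every complete DFA, so no minimization is needed. A state takes $n$ bits, the counter takes $O(n)$ bits, and transitions are computed when needed, so the procedure uses polynomial space. By Savitch's theorem, nondeterministic polynomial space equals PSPACE, which is closed under complement. Hence the problem is in PSPACE, and in particular it is decidable.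

\subsection*{Lower bounds}

Both reductions plant the language $K\notin\mathrm{WE}$ of Example~\ref{ex:K} behind a prefix. This works because of the following closure property, where $x^{-1}L=\{y:xy\in L\}$.

\begin{lemma}\label{lem:quotient}
If $L$ is regular and $L\in\mathrm{WE}$, then $x^{-1}L\in\mathrm{WE}$ for every word $x$.
\end{lemma}

\begin{proof}
Let $A$ be a complete DFA for $L$; it satisfies (R). Moving the initial state to $\iota\cdot x$ gives a complete DFA for $x^{-1}L$. It satisfies (R), because a state accessible from $\iota\cdot x$ is accessible from $\iota$. Apply Theorem~\ref{thm:class}.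
\end{proof}

Let $a\ne b$ be the letters used in Example~\ref{ex:K}.

\emph{NL-hardness for DFAs.} Deciding whether a vertex $t$ is reachable from a vertex $s$ in a directed graph $G$ is NL-complete, also for graphs of out-degree at most $2$ (replace a vertex $x$ with out-neighbors $y_1,\dots,y_k$ by a path $x=x_1\to\dots\to x_k$ with edges $x_j\to y_j$). Given such $(G,s,t)$, build a DFA whose states are the vertices of $G$, a sink, and one extra state $1$. The letter $a$ swaps $t$ and $1$, and all other letters fix them. Every vertex other than $t$ uses $a$ and $b$ for its at most two out-edges, and all its remaining transitions go to the sink. The initial state is $s$, and $t$ is the only final state. Let $L$ be the accepted language. A shortest path from $s$ to $t$ uses no out-edge of $t$, and the state $1$ is entered only from $t$ or $1$, so $t$ is accessible in the DFA if and only if it is reachable in $G$. If $t$ is not reachable, then $L=\emptyset\in\mathrm{WE}$. If the word $x$ leads from $s$ to $t$, then $x^{-1}L=K\notin\mathrm{WE}$, so $L\notin\mathrm{WE}$ by Lemma~\ref{lem:quotient}. Thus non-reachability, which is NL-complete since $\mathrm{NL}=\mathrm{coNL}$, reduces to our problem in logarithmic space.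

\emph{PSPACE-hardness for NFAs.} Universality of NFAs over a two-letter alphabet, the question whether all words are accepted, is PSPACE-complete (Meyer--Stockmeyer). The same holds over $\Sigma$: given an NFA over $\{a,b\}$, add to its language all words that contain a further letter. Let $B$ be an NFA over $\Sigma$. We want a language that behaves like $K$ after a word rejected by $B$ and like $\Sigma^*$ after a word accepted by $B$. This needs an end marker for the input of $B$, and no letter is free for this purpose, so we encode. For $x=x_1\cdots x_k$ with $x_j\in\Sigma$ let $\mathrm{enc}(x)=ax_1ax_2\cdots ax_k$. A word has at most one factorization $\mathrm{enc}(x)\,b\,y$, since the displayed $b$ must stand at the first odd position that does not carry $a$. Let $D=\Sigma^*\setminus(a\Sigma)^*b\Sigma^*$ be the set of words without such a factorization, and put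
\[
L'=D\ \cup\ \{\mathrm{enc}(x)\,b\,y:x\in L(B),\ y\in\Sigma^*\}\ \cup\ \{\mathrm{enc}(x)\,b\,y:x\in\Sigma^*,\ y\in K\}.
\]
The first and third sets are fixed regular languages. An NFA for the second is obtained from $B$ by replacing each transition labeled by a letter $x_j$ with a path labeled $ax_j$, and adding $b$-transitions from the final states of $B$ to a new state that accepts everything. So an NFA for $L'$ is constructed in polynomial time. If $L(B)=\Sigma^*$, then $L'=\Sigma^*\in\mathrm{WE}$. If $x\notin L(B)$, then by uniqueness of the factorization $\mathrm{enc}(x)\,b\,y$ lies in neither of the first two sets, and it lies in the third exactly when $y\in K$. So $(\mathrm{enc}(x)b)^{-1}L'=K\notin\mathrm{WE}$, and $L'\notin\mathrm{WE}$ by Lemma~\ref{lem:quotient}. Thus $B$ is universal if and only if $L'\in\mathrm{WE}$. This completes the proof of Theorem~\ref{thm:complexity}.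

\section{Computing the expression; thin languages}\label{sec:consequences}

\begin{remark}\label{rem:effective}
When a regular language $L$ is in $\mathrm{WE}$, an expression as in Definition~\ref{def:C} can be computed. In Theorem~\ref{thm:simon} one may take $d=3|S|$, by Kufleitner \cite{Kuf}. The family $\mathcal K_d$ is computable: each $E_e$ is regular; if it is nonempty, it is commutative exactly when $E_e\subseteq z^*$ for the primitive root $z$ of one of its words, which is decidable; and the proof of Lemma~\ref{lem:idem}(ii) then yields an expression for $E_e$. By the proof of $(2)\Rightarrow(3)$, the language $L$ is the union of those $K\in\mathcal K_d$ with $K\subseteq L$, together with $\{\varepsilon\}$ if $\varepsilon\in L$, and inclusion of regular languages is decidable.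
\end{remark}

A language $L$ is \emph{thin} if some word is not a factor of any word of $L$, and \emph{bounded} if $L\subseteq w_1^*\cdots w_k^*$ for some words $w_1,\dots,w_k$.

\begin{corollary}\label{cor:thin}
A thin regular language is in $\mathrm{WE}$ if and only if it is bounded.
\end{corollary}

\begin{proof}
Let $L\in\mathrm{WE}$ be regular and thin, and write $L$ as a finite union of products as in Definition~\ref{def:C}. All factors of these products are nonempty languages. If one of them were $\Sigma^*$, every word would be a factor of a word of $L$. So all factors are of the form $\{w\}\subseteq w^*$ or $w^*$, and each product is bounded. A finite union of bounded languages is bounded, since $w_1^*\cdots w_k^*\cup z_1^*\cdots z_l^*\subseteq w_1^*\cdots w_k^*z_1^*\cdots z_l^*$. Conversely, every bounded regular language is a finite union of products of single words and stars of single words, by Ginsburg and Spanier \cite{GS}. It is therefore in $\mathcal C$, and in $\mathrm{WE}$ by Theorem~\ref{thm:class}.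
\end{proof}

\begin{thebibliography}{9}

\bibitem{Day}
Day et al., 2022.

\bibitem{Talk}
\emph{Examining the class of formal languages which are expressible via word equations},
\texttt{http://www.i2m.univ-amu.fr/\allowbreak wiki/\allowbreak Combinatorics-on-Words-seminar/\allowbreak \_media/\allowbreak seminar2023:\allowbreak 20230206konefal.pdf}

\bibitem{GS}
Ginsburg and Spanier, 1966.

\bibitem{Kar}
Karhum\"aki et al., 2000.

\bibitem{Kuf}
M. Kufleitner, MFCS 2008.

\bibitem{Simon}
I. Simon, \emph{Factorization forests of finite height}, Theoret. Comput. Sci. 72 (1990) 65--94.

\end{thebibliography}
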